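# Cube-root curvature integrals of convex curves on the sphere and in the hyperbolic plane

## 1. Convex curves on $S_\sigma$ and the functional $\Omega$

**Definition 1 (the surfaces).** For $\sigma=\pm1$ let $S_\sigma$ be the simply connected complete surface of constant curvature $\sigma$. We use the following models in $\mathbb R^3$.

- $S_1$ is the unit sphere, and $\langle\cdot,\cdot\rangle$ is the Euclidean inner product.
- $S_{-1}=\{y:\langle y,y\rangle=-1,\ y_3>0\}$, where $\langle y,z\rangle=y_1z_1+y_2z_2-y_3z_3$ is the Lorentz form. This is the hyperbolic plane.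

In both models geodesics are the intersections of $S_\sigma$ with planes through the origin, and the tangent plane at $p$ is $p^\perp$, on which the form is positive definite. The distance satisfies $\langle y,p\rangle=\cos d(y,p)$ if $\sigma=1$, and $\langle y,p\rangle=-\cosh d(y,p)$ if $\sigma=-1$. Example: for $p=(0,0,1)$ and $\sigma=-1$, the points at distance $r$ from $p$ are $(\sinh r\cos\theta,\sinh r\sin\theta,\cosh r)$.

**Definition 2 (convex curves).** A closed convex curve is a regular $C^2$ simple closed curve $\gamma$ that bounds a closed convex region $K$. For $\sigma=-1$, convex means that $K$ is compact and contains the geodesic segment between any two of its points. For $\sigma=1$, convex means that the cone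
$$C=\mathbb R_+K=\{ty:t\ge0,\ y\in K\}\subset\mathbb R^3$$
is convex and is not all of $\mathbb R^3$. The same definition, with $\mathbb R^{n+1}$ for $\mathbb R^3$, is used for convex bodies $K\subset S^n$.

Example: a spherical cap of radius $r\le\pi/2$ is convex. A cap of radius $r>\pi/2$ is not. Its cone contains an equatorial vector $u$ and its negative $-u$ in its interior. If the cone were convex, $0$ would be an interior point and the cone would be $\mathbb R^3$.

**Definition 3 (the functional).** Let $k\ge0$ be the geodesic curvature of $\gamma$, $s$ its arc length, and $A$ the area of $K$. Put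
$$\Omega(\gamma)=\int_\gamma k^{1/3}\,ds .$$

Example (circles). Let $\gamma$ be a circle of radius $r$, with $r\le\pi/2$ on the sphere. On the sphere the length is $2\pi\sin r$ and $k=\cot r$. In the hyperbolic plane they are $2\pi\sinh r$ and $k=\coth r$. With $c=\cos r$, respectively $c=\cosh r$,
$$\Omega^3=8\pi^3\sin^3r\cot r=8\pi^3(c-c^3)\quad(\sigma=1),\qquad \Omega^3=8\pi^3\sinh^3r\coth r=8\pi^3(c^3-c)\quad(\sigma=-1).$$
Both read $\Omega^3=8\pi^3\sigma(c-c^3)$.

## 2. Support functions, polar bodies, and the Blaschke–Santaló inequality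

A convex body in $\mathbb R^n$ is a compact convex set with nonempty interior. Volume is written $|\cdot|$, and $\omega_n$ is the volume of the unit ball, so $\omega_2=\pi$ and $S^{n-1}$ has total measure $n\omega_n$.

**Definition 4 (support function and polar body).** For a convex body $L\subset\mathbb R^n$ let $h_L(u)=\max_{x\in L}\langle x,u\rangle$. If $0\in\operatorname{int}L$, then $h_L>0$ on unit vectors, and the polar body is $L^\circ=\{y:\langle x,y\rangle\le1\ \forall x\in L\}$.

In the unit direction $u$, the body $L^\circ$ extends exactly to distance $1/h_L(u)$, so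
$$|L^\circ|=\frac1n\int_{S^{n-1}}h_L(u)^{-n}\,du ,\tag{1}$$
and $L^{\circ\circ}=L$.

Example (ellipse). If $L$ is the ellipse with semi-axes $a,b$ centered at $0$, then $L^\circ$ is the ellipse with semi-axes $1/a,1/b$. So $|L||L^\circ|=\pi^2$ for every such ellipse.

Example (off-center disc). Let $0<d<1$ and let $L$ be the unit disc centered at $(d,0)$. Then $h_L(\varphi)=1+d\cos\varphi$, and the boundary of $L^\circ$ is $|y|=1/(1+d\cos\varphi)$ in polar coordinates. This is an ellipse with a focus at $0$ and semi-axes $(1-d^2)^{-1}$ and $(1-d^2)^{-1/2}$. Hence $|L||L^\circ|=\pi^2(1-d^2)^{-3/2}>\pi^2$, and this is unbounded as $d\to1$.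

**Theorem (Blaschke–Santaló; see Schneider, Convex Bodies: The Brunn–Minkowski Theory, 2nd ed., Sec. 10.7).** For a convex body $L\subset\mathbb R^n$ there is a unique $z\in\operatorname{int}L$, the Santaló point, for which $(L-z)^\circ$ has centroid $0$. Moreover $|L|\,|(L-z)^\circ|\le\omega_n^2$.

Example: for the off-center disc, $z=(d,0)$, since $(L-z)^\circ$ is the unit disc, with centroid $0$.

We use the theorem in the following form: if $K'$ is a convex body with centroid $0$, then
$$|K'|\,|K'^\circ|\le\omega_n^2 .\tag{2}$$
The centroid of a convex body is interior, so $0\in\operatorname{int}K'$ and $L=K'^\circ$ is a convex body. Now $L^\circ=K'$ has centroid $0$, so by uniqueness the Santaló point of $L$ is $0$, and the theorem gives (2).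

## 3. Central projection

**Definition 5 (central projection).** Let $p\in S_\sigma$ and, if $\sigma=1$, assume $\langle y,p\rangle>0$ on $K$. Write each $y\in K$ as
$$y=c\,(x+p),\qquad x\in p^\perp .\tag{3}$$
The set of all $x$ obtained in this way is the projection $K'=K'_p$ of $K$ from the center $p$. For $\sigma=1$ this is gnomonic projection. For $\sigma=-1$ it is the Klein model, in which $S_{-1}$ becomes the disc $|x|<1$. The same definition is used in $S^n$, with $K'\subset p^\perp\cong\mathbb R^n$.

Taking $\langle y,y\rangle=\sigma$ in (3) gives $c^2(|x|^2+\sigma)=\sigma$, that is,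
$$c=(1+\sigma|x|^2)^{-1/2},\qquad |x|^2=\sigma(c^{-2}-1),\qquad |\langle y,p\rangle|=c .\tag{4}$$
So if $r=d(y,p)$, then $c=\cos r$, $|x|=\tan r$ for $\sigma=1$, and $c=\cosh r$, $|x|=\tanh r$ for $\sigma=-1$. The direction of $x$ is the direction at $p$ of the geodesic from $p$ to $y$, so the polar angle of $x$ is the geodesic polar angle of $y$. A plane through the origin meets the plane $p+p^\perp$ in a line, so geodesics go to straight lines and $K'$ is a compact convex set.

Example (circles). A circle of radius $r$ about $p$ projects to the Euclidean circle of radius $\tan r$, respectively $\tanh r$.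

Example (ellipses). For $0<a,b<1$ let $E_{a,b}$ be the curve in $S_{-1}$ whose image in the Klein model with center $p=(0,0,1)$ is $x_1^2/a^2+x_2^2/b^2=1$. It bounds a convex region. It is a circle about $p$ when $a=b$, of radius $r$ with $\tanh r=a$, and every radius occurs.

## 4. The conjectured inequality, and what is true

The paper "Dual Billiards in the Hyperbolic Plane" (http://www.math.psu.edu/tabachni/prints/nonlinearity.pdf), which calls $S_{-1}$ the pseudosphere, is the source of the following conjecture. For every closed convex curve bounding area $A$ on $S_\sigma$,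
$$\Omega(\gamma)^3\le A(2\pi-\sigma A)(4\pi-\sigma A),\tag{5}$$
with equality for circles only. In words: among convex curves enclosing a given area, do circles maximize $\int k^{1/3}ds$? Should we prove this or disprove it?

The answer depends on the sign. The conjecture, stated for both signs, is false: it holds on the sphere and fails in the hyperbolic plane.

**Theorem 1 (sphere).** If $\sigma=1$, then $\Omega^3\le A(2\pi-A)(4\pi-A)$ for every closed convex curve, with equality if and only if $\gamma$ is a circle (a great circle, with both sides $0$, included).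

**Theorem 2 (hyperbolic plane).** Let $0<a,b<1$. The curve $E_{a,b}$ is a smooth closed curve with $k>0$.

(i) If $a\ne b$, then $\Omega(E_{a,b})^3>A(2\pi+A)(4\pi+A)$. So every such ellipse, of any size and arbitrarily close to any circle, violates the conjecture.

(ii) For every $A_0>0$, $\ \sup\{\Omega(\gamma):\gamma\text{ closed convex},\ \text{area}=A_0\}=\infty$.

**Theorem 3 (sharp inequality for both signs).** Let $K$ be bounded by a closed convex curve, contained in an open hemisphere if $\sigma=1$. Then there is $p\in\operatorname{int}K$ such that, if $\partial K$ is $r=r(\theta)$ in geodesic polar coordinates about $p$, $c(\theta)=\cos r(\theta)$ (resp. $\cosh r(\theta)$) and $m=\frac1{2\pi}\int_0^{2\pi}c\,d\theta=1-\frac{\sigma A}{2\pi}$, one has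
$$\Omega^3\le A(2\pi-\sigma A)(4\pi-\sigma A)-4\pi^2\sigma\int_0^{2\pi}(c-m)^2(c+2m)\,d\theta,\tag{6}$$
with equality if and only if $\gamma$ is a circle.

**Theorem 4 (sphere, all dimensions).** Let $n\ge2$ and let $K\subset S^n$ be a convex body with nonempty interior, $C^2$ boundary and Gauss–Kronecker curvature $H\ge0$. Put $\Omega(K)=\int_{\partial K}H^{1/(n+1)}dS$. If $B$ is a geodesic ball with $\operatorname{vol}B=\operatorname{vol}K$, then $\Omega(K)\le\Omega(B)$, with equality if and only if $K$ is a geodesic ball.

Here $H$ is the product of the $n-1$ principal curvatures. Example: a geodesic sphere of radius $R$ in $S^n$ has all principal curvatures $\cot R$, so $H=\cot^{n-1}R$. For $n=2$, $H=k$.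

## 5. Circles, and an estimate from Gauss–Bonnet

**Circles.** A disc of radius $r$ has area $A=2\pi\sigma(1-c)$, with $c$ as in Definition 3. Hence $2\pi-\sigma A=2\pi c$ and $4\pi-\sigma A=2\pi(1+c)$, and the right side of (5) is
$$2\pi\sigma(1-c)\cdot2\pi c\cdot2\pi(1+c)=8\pi^3\sigma(c-c^3)=\Omega^3 .\tag{7}$$
So circles give equality in (5) for both signs. For a great circle, $k=0$, $A=2\pi$, and both sides are $0$.

**A first attempt.** Let $\ell$ be the length of $\gamma$. Hölder's inequality gives $\Omega\le(\int k\,ds)^{1/3}\ell^{2/3}$, and Gauss–Bonnet says $\int k\,ds=2\pi-\sigma A$. Thus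
$$\Omega^3\le(2\pi-\sigma A)\,\ell^2 .$$
The first factor is a factor of (5), so we would need $\ell^2\le A(4\pi-\sigma A)$. But the isoperimetric inequality on $S_\sigma$ is $\ell^2\ge A(4\pi-\sigma A)$, with equality only for circles. So this bound is never below the target, and it reaches the target only for circles. It explains the shape of the right side of (5), but a long thin curve has large $\ell$, and the estimate forgets that such a curve is nearly straight on most of its length. An argument has to use an estimate that is sharp for more curves than circles.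

## 6. Area and curvature under central projection

The purpose of this section is to move everything to the plane $p^\perp$. Let $\kappa$ and $dl$ be the Euclidean curvature and arc length of $\partial K'$.

**Area.** In polar coordinates about $p$, for $\sigma=1$, $dA=\sin r\,dr\,d\theta$ and $dx=\tan r\sec^2r\,dr\,d\theta$. For $\sigma=-1$, $dA=\sinh r\,dr\,d\theta$ and $dx=\tanh r\,\cosh^{-2}r\,dr\,d\theta$. In $S^n$, $dV=\sin^{n-1}r\,dr\,d\theta$ and $dx=\tan^{n-1}r\sec^2r\,dr\,d\theta$, with $\theta\in S^{n-1}$. Therefore
$$dA=c^3\,dx,\qquad\text{and in } S^n:\quad dV=c^{n+1}\,dx .\tag{8}$$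

**Curvature.** We claim
$$k^{1/3}ds=c\,\kappa^{1/3}dl .\tag{9}$$
Let $T$ be the unit tangent and $N$ a unit normal of $\gamma$ in $S_\sigma$. From $\langle\gamma,T\rangle=0$ we get $\langle T',\gamma\rangle=-1$ (derivatives in $s$), and $\langle\gamma,\gamma\rangle=\sigma$, so
$$T'=-\sigma\gamma\pm kN .$$
The frame $(\gamma,T,N)$ is orthonormal for the form, so its determinant has absolute value $1$. In an arbitrary parameter with speed $v$, $\dot\gamma=vT$ and $\ddot\gamma=\dot vT+v^2T'$, whence
$$|\det(\gamma,\dot\gamma,\ddot\gamma)|=k\,v^3=k|\dot\gamma|^3 .$$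
Now write $\gamma=c\hat x$ with $\hat x=x+p$. Then $\dot\gamma=\dot c\hat x+c\dot{x}$ and $\ddot\gamma=\ddot c\hat x+2\dot c\dot x+c\ddot x$. Column operations remove every term that contains a derivative of $c$, so
$$\det(\gamma,\dot\gamma,\ddot\gamma)=c^3\det(\hat x,\dot x,\ddot x)=\pm c^3\det(\dot x,\ddot x).$$
The last step holds because $x,\dot x,\ddot x$ lie in $p^\perp$, and $p$ together with an orthonormal basis of $p^\perp$ has determinant $\pm1$. Since $|\det(\dot x,\ddot x)|=\kappa|\dot x|^3$, we have $k|\dot\gamma|^3=c^3\kappa|\dot x|^3$, and cube roots give (9).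

**Planar identities.** Suppose $0\in\operatorname{int}K'$. Let $h>0$ be the support function of $K'$ evaluated at the outer normal of a boundary point, and let $\rho(\theta)=|x|$ on $\partial K'$ in polar coordinates. Then
$$h\,dl=\rho^2d\theta,\qquad\int h\,dl=2|K'|,\qquad\int\kappa h^{-2}\,dl=2|K'^\circ| .\tag{10}$$
Traversing $\partial K'$ counterclockwise, $\det(x,dx)$ equals $\rho^2d\theta$, and it also equals $\langle x,\nu\rangle dl=h\,dl$ with $\nu$ the outer normal. This is the first identity, and integrating $\frac12\rho^2d\theta$ gives the second. For the third, the angle $\varphi$ of the normal is a nondecreasing $C^1$ function of arc length with $d\varphi=\kappa\,dl$ and total increase $2\pi$. So $\int\kappa h^{-2}dl=\int_0^{2\pi}h(\varphi)^{-2}d\varphi=2|K'^\circ|$ by (1). Segments of $\partial K'$ contribute zero on the left and a single value of $\varphi$ on the right.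

**Area in polar coordinates.** Integrating $\sin r$ or $\sinh r$ from $0$ to $r(\theta)$,
$$A=\int_0^{2\pi}\sigma(1-c)\,d\theta .\tag{11}$$

**Ellipses in the chart.** For either sign, consider the curve with image $x=(a\cos t,b\sin t)$, where $a,b<1$ if $\sigma=-1$. Put $R=ab$ and $Q(t)=|x|^2=a^2\cos^2t+b^2\sin^2t$, so $c=(1+\sigma Q)^{-1/2}$. Since $\det(\dot x,\ddot x)=ab=R$, we have $\kappa^{1/3}dl=R^{1/3}dt$, and (9) gives $k>0$ and
$$\Omega=R^{1/3}\int_0^{2\pi}c\,dt .\tag{12}$$
Also $\rho^2d\theta=\det(x,\dot x)\,dt=R\,dt$, so $d\theta=\frac RQ\,dt$. By (4), $Q=\sigma(1-c)(1+c)/c^2$, hence $\sigma(1-c)/Q=c^2/(1+c)$, and (11) becomes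
$$A=R\int_0^{2\pi}\frac{c^2}{c+1}\,dt .\tag{13}$$

## 7. Small ellipses

In the Euclidean plane the expression analogous to (12) is $\Omega=2\pi R^{1/3}$ with $A=\pi R$. So $\Omega^3=8\pi^2A$ for all ellipses. The right side of (5) is $8\pi^2A-6\pi\sigma A^2+A^3$, whose leading term for small $A$ is this same $8\pi^2A$. So on a very small scale all ellipses nearly give equality, and the sign of the curvature should decide on which side they fall. Let us compute.

Let $a=\varepsilon\alpha$, $b=\varepsilon\beta$ with $\alpha,\beta$ fixed and $\varepsilon\to0$. Put $P=a^2+b^2$, so $\int_0^{2\pi}Q\,dt=\pi P$. From $c=1-\frac{\sigma Q}2+O(Q^2)$ we get $\frac{c^2}{1+c}=\frac12-\frac38\sigma Q+O(Q^2)$, and then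
$$\Omega^3=8\pi^3R\Big(1-\tfrac34\sigma P+O(\varepsilon^4)\Big),\qquad A=\pi R\Big(1-\tfrac38\sigma P+O(\varepsilon^4)\Big).$$
The right side of (5) is $8\pi^2A\big(1-\frac{3\sigma A}{4\pi}+O(A^2)\big)=8\pi^3R\big(1-\frac38\sigma P-\frac34\sigma R+O(\varepsilon^4)\big)$. Subtracting,
$$A(2\pi-\sigma A)(4\pi-\sigma A)-\Omega^3=3\pi^3\sigma R\,(P-2R)+O(\varepsilon^6)=3\pi^3\sigma\,ab\,(a-b)^2+O(\varepsilon^6).$$
The main term has order $\varepsilon^4$ when $\alpha\ne\beta$. So (5) holds for small noncircular ellipses on the sphere and fails for small noncircular ellipses in the hyperbolic plane. This already refutes the conjecture for $\sigma=-1$. Theorem 2 says much more, and its proof in Section 11 is exact.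

## 8. Hölder's inequality with the support function, and the role of the center

**The flat model.** For a planar convex curve, write $\kappa^{1/3}dl=(h\,dl)^{1/3}(h\,dl)^{1/3}(\kappa h^{-2}dl)^{1/3}$. The powers of $h$ cancel. Hölder and (10) give $(\int\kappa^{1/3}dl)^3\le8|K'|^2|K'^\circ|$. Translating $K'$ so that its centroid is $0$ changes neither $\kappa$, $l$ nor $|K'|$, and (2) then gives $(\int\kappa^{1/3}dl)^3\le8\pi^2|K'|$. By the computation in Section 7 this is sharp for all ellipses, unlike the estimate of Section 5.

**On $S_\sigma$.** By (9) there is an extra factor $c$. We place $c^3$ in one of the three factors: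
$$\Omega=\int(c^3h\,dl)^{1/3}(h\,dl)^{1/3}(\kappa h^{-2}dl)^{1/3},\qquad \Omega^3\le\int c^3h\,dl\cdot\int h\,dl\cdot\int\kappa h^{-2}\,dl .\tag{14}$$
The last two factors have product $4|K'||K'^\circ|$, for which we want the bound $4\pi^2$.

**Where an arbitrary center fails.** The bound (2) needs the centroid of $K'$ at $0$, and the off-center disc of Section 2 shows that the product is otherwise unbounded. One cannot translate $K'$ inside the chart, because $c$ depends on $|x|$. Changing $p$ changes $K'$ by a projective map, not a translation. Nor is this a matter of taste: let $\gamma$ be a spherical circle of radius $r<\pi/2$ and choose $p\in\operatorname{int}K$, not its center, with $\langle y,p\rangle>0$ on $K$. Then $c$ is not constant on $\gamma$, so $c^3h$ and $h$ are not proportional. Since $\Omega>0$, Hölder is strict, and the right side of (14) is strictly larger than $\Omega^3$, which by (7) is the target. So the center must be chosen according to the curve.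

**How to find it.** By (8), the Euclidean area of the projection is
$$|K'_p|=\int_{K'}dx=\int_Kc^{-3}dA=\int_K|\langle y,p\rangle|^{-3}dA(y).$$
The idea is to take a critical point of this function of $p$. We shall see that the critical point equation is exactly the statement that $K'_p$ has centroid $0$.

## 9. Choosing the center

The spherical part is no harder in $S^n$, so we prove it there and use it again for Theorem 4.

**Lemma 1.** (a) Let $K\subset S_{-1}$ be bounded by a closed convex curve. There is $p\in\operatorname{int}K$ such that $K'_p$ has centroid $0$.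

(b) Let $K\subset S^n$, $n\ge2$, be a closed convex body with nonempty interior that lies in an open hemisphere. There is $p\in\operatorname{int}K$ with $\langle y,p\rangle>0$ on $K$ such that $K'_p$ has centroid $0$.

**Step 1: the critical point equation is the centroid equation.** Let $\Phi(p)=\int_K|\langle y,p\rangle|^{-(n+1)}dV(y)$, with $n=2$ in case (a). In case (a) $p$ ranges over $S_{-1}$. In case (b) it ranges over
$$U=\{p\in S^n:\langle y,p\rangle>0\ \ \forall y\in K\},$$
which is open because $K$ is compact, and nonempty by assumption. On these domains $\Phi$ is smooth, and $|\langle y,p\rangle|=\sigma\langle y,p\rangle$. The derivative of $\Phi$ in a tangent direction $v\in p^\perp$ is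
$$-(n+1)\,\sigma\int_K\langle y,v\rangle\,|\langle y,p\rangle|^{-(n+2)}\,dV(y).$$
By (3), (4) and (8), $\langle y,v\rangle=c\langle x,v\rangle$, $|\langle y,p\rangle|=c$ and $dV=c^{n+1}dx$. The powers of $c$ add up to $1-(n+2)+(n+1)=0$, so at a critical point
$$\int_{K'}\langle x,v\rangle\,dx=0\qquad\text{for all }v\perp p .$$
Thus $K'$ has centroid $0$. The centroid of a convex body is an interior point, so $0\in\operatorname{int}K'$, that is, $p\in\operatorname{int}K$. It remains to find a critical point.

**Step 2: a maximum exists in the hyperbolic plane.** Here $\Phi(p)=\int_K\cosh^{-3}d(y,p)\,dA(y)>0$. As $p\to\infty$, $d(y,p)\to\infty$ uniformly for $y\in K$, so $\Phi(p)\to0$. A positive continuous function that tends to $0$ at infinity attains a maximum. This proves (a).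

**Step 3: on the sphere, $\Phi\to\infty$ at $\partial U$.** Let $p_j\in U$, $p_j\to p_0\in\partial U$. Passing to the limit, $\langle y,p_0\rangle\ge0$ on $K$. Since $p_0\notin U$, there is $y_0\in K$ with $\langle y_0,p_0\rangle=0$. By Fatou's lemma, with $0^{-(n+1)}=+\infty$,
$$\liminf_j\Phi(p_j)\ge\int_K\langle y,p_0\rangle^{-(n+1)}dV(y),$$
and we show that the integral diverges. The interior of $K$ is a nonempty open subset of $S^n$, so it lies in no proper linear subspace, and we may choose successively $y_1,\dots,y_n\in\operatorname{int}K$ with $y_0,y_1,\dots,y_n$ linearly independent. Since $C$ is a convex cone and $K=C\cap S^n$, all points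
$$y=\frac u{|u|},\qquad u=y_0+\beta_1y_1+\dots+\beta_ny_n,\qquad\beta_i\ge0,$$
lie in $K$. To find the volume element, note that $y$ is a unit vector orthogonal to all $\partial_iy$, so $dV=|\det(y,\partial_1y,\dots,\partial_ny)|\,d\beta$. Since $\partial_iy$ is $y_i/|u|$ plus a multiple of $u$,
$$dV=\frac{|\det(u,y_1,\dots,y_n)|}{|u|^{n+1}}\,d\beta=\frac{|\det(y_0,y_1,\dots,y_n)|}{|u|^{n+1}}\,d\beta .$$
Because $\langle y_0,p_0\rangle=0$, we have $\langle y,p_0\rangle=|u|^{-1}\sum\beta_i\langle y_i,p_0\rangle$, and the powers of $|u|$ cancel. Let $M=\max_i\langle y_i,p_0\rangle$. It is positive, since otherwise $p_0$ would be orthogonal to a basis. Then $\sum\beta_i\langle y_i,p_0\rangle\le M\sum\beta_i$, and the integral is at least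
$$|\det(y_0,\dots,y_n)|\int_{\beta_i\ge0,\ \sum\beta_i\le1}\Big(M\sum\beta_i\Big)^{-(n+1)}d\beta=\text{const}\int_0^1t^{-(n+1)}\,t^{\,n-1}\,dt=\infty,$$
where $t=\sum\beta_i$ and the slice at height $t$ contributes a constant times $t^{n-1}dt$. For $n=2$ this is $\int_0^1t^{-3}\,t\,dt$.

**Step 4: a minimum exists on the sphere.** A minimizing sequence for $\Phi$ in $U$ has a limit point in $\overline U$. By Step 3 that limit is not on $\partial U$, so it lies in $U$ and $\Phi$ attains its minimum there. This proves (b). $\square$

## 10. Proof of Theorems 3 and 1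

**Step 1: the basic bound.** The purpose is to reduce $\Omega$ to an integral of $c$ alone. Take $p$ from Lemma 1, so $K'$ has centroid $0$. By (14), (10) and (2),
$$\Omega^3\le4|K'||K'^\circ|\int c^3h\,dl\le4\pi^2\int_0^{2\pi}c^3\rho^2\,d\theta=4\pi^2\sigma\int_0^{2\pi}(c-c^3)\,d\theta,\tag{15}$$
because $\rho^2=\sigma(c^{-2}-1)$ by (4).

**Step 2: separating the mean of $c$.** The purpose is to compare with the circle of the same area. By (11), $m=\frac1{2\pi}\int c\,d\theta=1-\frac{\sigma A}{2\pi}$. Expanding,
$$(c-m)^2(c+2m)=c^3-3m^2c+2m^3,$$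
so taking means, $\frac1{2\pi}\int(c-m)^2(c+2m)\,d\theta=\frac1{2\pi}\int c^3d\theta-m^3$. Therefore the right side of (15) equals
$$8\pi^3\sigma(m-m^3)-4\pi^2\sigma\int_0^{2\pi}(c-m)^2(c+2m)\,d\theta .$$
Finally $2\pi(1-m)=\sigma A$, $2\pi m=2\pi-\sigma A$ and $2\pi(1+m)=4\pi-\sigma A$, so
$$8\pi^3\sigma(1-m)m(1+m)=\sigma\cdot\sigma A(2\pi-\sigma A)(4\pi-\sigma A)=A(2\pi-\sigma A)(4\pi-\sigma A).$$
This is (6).

**Step 3: equality in Theorem 3.** First, $\Omega>0$. If $\Omega=0$, then $k\equiv0$ since $k$ is continuous and nonnegative, and (9) gives $\kappa\equiv0$, against $\int\kappa\,dl=2\pi$. Now suppose equality holds in (6). Then equality holds in Hölder's inequality (14), and since $\Omega>0$ all three integrals there are positive. So the three integrands are proportional, and in particular $c^3h=\lambda h$ with a constant $\lambda$. Since $h>0$, $c$ is constant along $\gamma$, and $\gamma$ is a circle about $p$.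

Conversely, let $\gamma$ be a circle and take its center as $p$. Then $K'$ is a disc centered at $0$, so this $p$ has the property in Lemma 1 and (6) holds for it. Here $c\equiv m$, the correction term vanishes, and (7) says that (6) is an equality. This proves Theorem 3. $\square$

For $\sigma=1$ the correction term in (6) has the favorable sign. For $\sigma=-1$ it equals $+4\pi^2\int(c-m)^2(c+2m)\,d\theta\ge0$, and the argument no longer implies (5): in (15) the function $c^3-c$ is convex for $c\geq 1$, so Jensen's inequality points the wrong way.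

To pass from Theorem 3 to Theorem 1 we must deal with bodies that lie in no open hemisphere.

**Lemma 2.** Let $K\subset S^n$, $n\ge2$, be a closed convex body with nonempty interior and $C^1$ boundary. Then either $K$ lies in an open hemisphere or $K$ is a closed hemisphere.

**Proof.** The cone $C=\mathbb R_+K$ is closed and convex, has interior, and is not $\mathbb R^{n+1}$.

Suppose $C$ contains no line. Then $0\notin\operatorname{conv}K$: if $0=\sum\lambda_iy_i$ with $\lambda_i>0$ and $y_i\in K$, then $-\lambda_1y_1=\sum_{i\ge2}\lambda_iy_i\in C$, so $C$ contains the line $\mathbb Ry_1$. The compact convex set $\operatorname{conv}K$ is thus strictly separated from $0$: there is $e$ with $\langle y,e\rangle>0$ on $K$, and $K$ lies in an open hemisphere.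

Suppose $\pm y\in C$ for some $y\ne0$. If $y$ were an interior point of $C$, then $0=\frac12(y+(-y))$ would be interior and $C=\mathbb R^{n+1}$. So $y\in\partial C$. The tangent cone of $C$ at $y$, the closure of $\bigcup_{\lambda\ge0}\lambda(C-y)$, is $\overline{C+\mathbb Ry}$, and this is $C$ because $\pm y\in C$. On the other hand, $\partial C\setminus\{0\}$ is a $C^1$ hypersurface, being the cone over $\partial K$. If a half-space $\{\langle\cdot-y,u\rangle\le0\}$ contains $C$, then $\langle\cdot,u\rangle$ restricted to $\partial C$ is maximal at $y$, so $u$ is orthogonal to the tangent hyperplane of $\partial C$ at $y$. Both $u$ and $-u$ cannot occur, since $C$ has interior. So the supporting half-space at $y$ is unique, and the tangent cone, which is the intersection of the translates to $0$ of the supporting half-spaces at $y$, is a half-space. Hence $C$ is a half-space and $K$ is a closed hemisphere. $\square$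

**Proof of Theorem 1.** Apply Lemma 2 with $n=2$. If $K$ lies in an open hemisphere, Theorem 3 applies with $c>0$, hence $m>0$, and the correction term is $\le0$, which gives (5). Equality in (5) forces $\int(c-m)^2(c+2m)\,d\theta=0$. So $c\equiv m$ and $\gamma$ is a circle. By (7) circles do give equality. If $K$ is a closed hemisphere, $\gamma$ is a great circle, $k=0$, $A=2\pi$, and both sides are $0$. $\square$

## 11. Proof of Theorem 2

Here $\sigma=-1$, $c=(1-Q)^{-1/2}$, and formulas (12) and (13) hold for $E_{a,b}$. They also showed $k>0$. The curve is smooth and closed, and its region is convex since Euclidean segments are geodesics in the Klein model.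

### Part (i): every noncircular ellipse violates the conjecture

**Step 1: express both sides by three numbers.** Let $\mu$ be the probability measure $\frac1{2\pi}d\theta=\frac R{2\pi Q}dt$, and write $\mu[f]=\int f\,d\mu$. Put
$$m=\mu[c]=1+\frac A{2\pi},\qquad q=\mu[1/c]\in(0,1),$$
the first by (11). Since $Q=1-c^{-2}$,
$$\mu[1-c^{-2}]=\mu[Q]=\frac1{2\pi}\int_0^{2\pi}R\,dt=R,\qquad\frac1{2\pi}\int_0^{2\pi}c\,dt=\frac1R\,\mu[cQ]=\frac{\mu[c-1/c]}R=\frac{m-q}R .$$
Now (12) gives the first equality below, and $A=2\pi(m-1)$ gives the second:
$$\frac{\Omega^3}{8\pi^3}=R\cdot\frac{(m-q)^3}{R^3}=\frac{(m-q)^3}{R^2},\qquad\frac{A(2\pi+A)(4\pi+A)}{8\pi^3}=(m-1)m(m+1)=m^3-m .$$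

**Step 2: eliminate $R$.** Let $a\ne b$. Then $Q$, hence $c$, is not constant, and $\mu$ has a positive continuous density. Strict Jensen for the functions $s\mapsto s^2$ and $s\mapsto1/s$ applied to $1/c$ gives
$$R=1-\mu[c^{-2}]<1-q^2,\qquad m=\mu[c]>\frac1q>1 .$$
As $m-q>0$, it follows that $\Omega^3/8\pi^3>(m-q)^3/(1-q^2)^2$. So it suffices to show
$$\psi(m):=\frac{(m-q)^3}{m^3-m}\ge(1-q^2)^2\qquad\text{for }m\ge1/q .$$

**Step 3: a one-variable inequality.** At $m=1/q$,
$$\psi(1/q)=\frac{(1-q^2)^3q^{-3}}{(1-q^2)q^{-3}}=(1-q^2)^2 .$$
Moreover $\frac{\psi'}\psi=\frac3{m-q}-\frac{3m^2-1}{m^3-m}$ has the sign of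
$$3(m^3-m)-(3m^2-1)(m-q)=3qm^2-2m-q .$$
This equals $\frac1q-q>0$ at $m=1/q$, and its derivative in $m$ is $6qm-2\ge4>0$ for $m\ge1/q$. So $\psi$ is increasing on $[1/q,\infty)$, the required inequality holds, and $\Omega^3>A(2\pi+A)(4\pi+A)$.

Fixing $a$ and letting $b\to a$, $b\ne a$, the ellipses $E_{a,b}$ converge smoothly to the circle $E_{a,a}$. Circles of every radius arise in this way, and isometries carry them to circles with any center. So violations occur arbitrarily close to every circle.

### Part (ii): no bound in terms of $A$

**Step 1: ellipses of prescribed area.** Fix $A_0>0$. The disc bounded by $E_{a,a}$ has radius $r$ with $\cosh r=(1-a^2)^{-1/2}$, and its area $2\pi\big((1-a^2)^{-1/2}-1\big)$ exceeds $A_0$ when $a<1$ is close enough to $1$. Fix such an $a$. For $b\in(0,a]$ we have $Q\le a^2$, so $c$ is bounded by $(1-a^2)^{-1/2}$. By (13) and dominated convergence the area of $E_{a,b}$ is continuous in $b$, and it tends to $0$ as $b\to0$ because of the factor $R=ab$. So there is $b\in(0,a)$ for which $E_{a,b}$ has area exactly $A_0$.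

**Step 2: the lower bound.** Since $\frac{c^2}{c+1}\le c$, (13) gives $A_0\le R\int c\,dt$. Also $Q\ge a^2\cos^2t$, so $c\ge(1-a^2\cos^2t)^{-1/2}$. With (12),
$$\Omega^3=\Big(R\int_0^{2\pi}c\,dt\Big)\Big(\int_0^{2\pi}c\,dt\Big)^2\ge A_0\Big(\int_0^{2\pi}\frac{dt}{\sqrt{1-a^2\cos^2t}}\Big)^2 .$$
As $a\to1$ the last integral increases, by monotone convergence, to $\int_0^{2\pi}dt/|\sin t|=\infty$. So $\Omega$ is unbounded among convex curves of area $A_0$. $\square$

## 12. Proof of Theorem 4

**Step 1: reduction to an open hemisphere.** By Lemma 2, either $K$ lies in an open hemisphere or $K$ is a closed hemisphere. In the second case $K$ is a geodesic ball, congruent to $B$, and equality holds. From now on $K$ lies in an open hemisphere. By Lemma 1(b) there is $p\in\operatorname{int}K$, with $\langle y,p\rangle>0$ on $K$, whose projection $K'\subset p^\perp\cong\mathbb R^n$ has centroid $0$.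

**Step 2: how the curvature integrand projects.** This step replaces (9). Let $\kappa\ge0$ and $dl$ be the Gauss–Kronecker curvature and surface measure of $\partial K'$. We claim
$$H^{1/(n+1)}dS=c^{\,n-1}\kappa^{1/(n+1)}dl .\tag{16}$$
Let $Y(u)$ be a local $C^2$ parametrization of $\partial K$, with subscripts for partial derivatives, $N$ the unit normal in $S^n$, $\mathrm{II}_{ij}$ the second fundamental form, and $g$ the determinant of the first. Then $Y_{ij}$ equals $\mathrm{II}_{ij}N$ plus an element of $\operatorname{span}(Y,Y_1,\dots,Y_{n-1})$, and $|\det(Y,Y_1,\dots,Y_{n-1},N)|=\sqrt g$, since $Y$ and $N$ are unit vectors orthogonal to each other and to all $Y_i$. So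
$$D_{ij}:=\det(Y,Y_1,\dots,Y_{n-1},Y_{ij})=\pm\sqrt g\,\mathrm{II}_{ij},$$
with a sign independent of $i,j$. Since $|\det(\mathrm{II}_{ij})|=gH$, the $(n-1)\times(n-1)$ determinant is $|\det(D_{ij})|=g^{(n-1)/2}\,gH=g^{(n+1)/2}H$. Hence $|\det(D_{ij})|^{1/(n+1)}du=H^{1/(n+1)}\sqrt g\,du=H^{1/(n+1)}dS$.

Now put $Y=c(X+p)$, where $c=\langle Y,p\rangle$ is $C^2$. Then
$$Y_i=c_i(X+p)+cX_i,\qquad Y_{ij}=c_{ij}(X+p)+c_iX_j+c_jX_i+cX_{ij},$$
and column operations give
$$D_{ij}=c^{n+1}\det(X+p,X_1,\dots,X_{n-1},X_{ij})=\pm c^{n+1}\sqrt{g'}\,\mathrm{II}'_{ij},$$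
where primes denote the Euclidean quantities of $\partial K'$. In the last equality, the vectors $X,X_i,X_{ij}$ lie in $p^\perp$, so the determinant reduces to the $n\times n$ determinant of $(X_1,\dots,X_{n-1},X_{ij})$ in $p^\perp$. Therefore $|\det(D_{ij})|=c^{(n+1)(n-1)}g'^{(n+1)/2}\kappa$. Taking $(n+1)$-th roots and comparing proves (16).

**Step 3: integral identities.** This step replaces (10). With $h$ the support function of $K'$ at the outer normal, and $\rho(\theta)$, $\theta\in S^{n-1}$, the radial function of $K'$,
$$h\,dl=\rho^n\,d\theta,\qquad\int h\,dl=n|K'|,\qquad\int\kappa h^{-n}\,dl=n|K'^\circ| .\tag{17}$$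
Radial projection of $\partial K'$ to $S^{n-1}$ has $d\theta=\langle x,\nu\rangle|x|^{-n}dl$ with $\nu$ the outer normal, and $\langle x,\nu\rangle=h$. This is the first identity, and integrating it gives the second. For the third, the Gauss map $\nu:\partial K'\to S^{n-1}$ is $C^1$ with Jacobian $\kappa$, and it is onto. If $h_{K'}$ is differentiable at $u$ and $x\in\partial K'$ has normal $u$, then $h_{K'}(w)\ge\langle x,w\rangle$ with equality at $w=u$, so $x=\nabla h_{K'}(u)$ is determined by $u$. The convex function $h_{K'}$ is differentiable almost everywhere in $\mathbb R^n$, and by homogeneity at almost every unit vector. So almost every $u\in S^{n-1}$ has exactly one preimage, and the area formula gives $\int\kappa h^{-n}dl=\int_{S^{n-1}}h_{K'}(u)^{-n}du=n|K'^\circ|$ by (1).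

**Step 4: Hölder and Blaschke–Santaló.** Write
$$c^{n-1}\kappa^{\frac1{n+1}}dl=(c^{n+1}h\,dl)^{\frac{n-1}{n+1}}(h\,dl)^{\frac1{n+1}}(\kappa h^{-n}dl)^{\frac1{n+1}} .$$
The exponents sum to $1$, and the powers of $h$ cancel because $(n-1)+1-n=0$. Hölder's inequality, (16), (17) and (2) give
$$\Omega(K)^{n+1}\le\Big(\int_{S^{n-1}}c^{n+1}\rho^n\,d\theta\Big)^{n-1}n^2|K'||K'^\circ|\le(n\omega_n)^2\Big(\int_{S^{n-1}}\cos r\,\sin^nr\,d\theta\Big)^{n-1},$$
where $r=r(\theta)<\pi/2$ is the geodesic polar representation of $\partial K$ about $p$, and $c^{n+1}\rho^n=\cos^{n+1}r\tan^nr=\cos r\sin^nr$.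

**Step 5: concavity in the volume variable.** The purpose is to compare with the ball of the same volume. Let $F(r)=\int_0^r\sin^{n-1}s\,ds$, so that $\operatorname{vol}K=\int_{S^{n-1}}F(r(\theta))\,d\theta$. Since $F$ is strictly increasing on $[0,\pi/2]$, we may define $G$ on $[0,F(\pi/2)]$ by $G(F(r))=\cos r\sin^nr$. Differentiating in $r$,
$$G'(F(r))\sin^{n-1}r=n\cos^2r\,\sin^{n-1}r-\sin^{n+1}r,$$
so for $0<r<\pi/2$,
$$G'(F(r))=n\cos^2r-\sin^2r=(n+1)\cos^2r-1 .$$
This is strictly decreasing in $r$, hence $G$ is strictly concave. Jensen's inequality for the probability measure $d\theta/(n\omega_n)$ gives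
$$\Omega(K)^{n+1}\le(n\omega_n)^2\Big(n\omega_n\,G\Big(\frac{\operatorname{vol}K}{n\omega_n}\Big)\Big)^{n-1}=(n\omega_n)^{n+1}\,G\Big(\frac{\operatorname{vol}K}{n\omega_n}\Big)^{n-1} .\tag{18}$$

**Step 6: the ball attains the bound.** Let $B$ have radius $R$, so $F(R)=\operatorname{vol}K/(n\omega_n)$. Here $R<\pi/2$, because $r(\theta)<\pi/2$ for all $\theta$. Its boundary has area $n\omega_n\sin^{n-1}R$ and curvature $H=\cot^{n-1}R$, so
$$\Omega(B)^{n+1}=\Big(n\omega_n\sin^{n-1}R\,\cot^{\frac{n-1}{n+1}}R\Big)^{n+1}=(n\omega_n)^{n+1}\sin^{(n-1)(n+1)}R\,\cot^{n-1}R=(n\omega_n)^{n+1}(\cos R\sin^nR)^{n-1} .$$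
As $G(F(R))=\cos R\sin^nR$, this is the right side of (18). So $\Omega(K)\le\Omega(B)$.

**Step 7: equality.** If $\Omega(K)=\Omega(B)$, there is equality in Jensen's inequality, because $t\mapsto t^{n-1}$ is strictly increasing on $[0,\infty)$. Since $G$ is strictly concave and $r(\theta)$ is continuous, $F(r(\theta))$, hence $r(\theta)$, is constant, and $K$ is a geodesic ball about $p$. Conversely, if $K$ is a geodesic ball, it is congruent to $B$ and equality holds. $\square$
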